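# Meet, residuals and the identity relation: when finitely many axioms suffice

## 1. Adding a unit law: a first guess and three small algebras

Suppose you are told that the laws of intersection, composition and residuals of binary relations can be captured by finitely many axioms and rules, and that someone now adds the identity relation $1'$ to the signature. The first guess is that nothing much happens: add the unit law $1';x=x=x;1'$ to the old axioms and you are done. The guess is for two classes at once: algebras of relations whose composition is commutative and dense, and arbitrary algebras of relations. We make the guess precise and test it on three small algebras. It will turn out that the unit law alone is never enough, that for the commutative dense class finitely many further axioms do suffice, and that for the general class no finite set does.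

### Relations, representable algebras, validity

On a base set $U$ the symbols are interpreted on relations $x,y\subseteq U\times U$ as follows: $x\cdot y=x\cap y$; $x+y=x\cup y$; $0=\emptyset$; $1=U\times U$; $1'=\{(u,u):u\in U\}$; $x^{\smile}=\{(v,u):(u,v)\in x\}$; and
$$x;y=\{(u,v):\exists w\,((u,w)\in x\wedge(w,v)\in y)\},$$
$$x\backslash y=\{(u,v):\forall w\,((w,u)\in x\Rightarrow(w,v)\in y)\},\qquad x/y=\{(u,v):\forall w\,((v,w)\in y\Rightarrow(u,w)\in x)\}.$$
Unravelling the definitions gives residuation: $x;z\subseteq y$ iff $z\subseteq x\backslash y$, and $z;x\subseteq y$ iff $z\subseteq y/x$. For instance, both sides of the first equivalence say that $(w,u)\in x$ and $(u,v)\in z$ imply $(w,v)\in y$.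

*Example.* On $U=\{1,2\}$ let $t=\{(1,1)\}$. A pair $(u,v)$ is in $t\backslash\emptyset$ iff no $w$ has $(w,u)\in t$, that is, iff $u=2$. So $t\backslash\emptyset=\{(2,1),(2,2)\}$ and $1'\cdot(t\backslash\emptyset)=\{(2,2)\}$.

**Definition (representable algebras).** For a set $\Lambda$ of the symbols, $\mathrm R(\Lambda)$ is the class of algebras isomorphic to a set $A\subseteq\mathcal P(U\times U)$, for some $U$, closed under the operations in $\Lambda$ only, with the operations above. $\mathrm R^{cd}(\Lambda)$ consists of its members with commutative ($x;y=y;x$) and dense ($x\le x;x$) composition. Here $x\le y$ means $x\cdot y=x$ (or $x+y=y$ when join is present). In the commutative case the two residuals coincide, so $/$ may be omitted.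

*Example.* On a set with at least two points, $\{\emptyset,1',\top\}$ with $\top=U\times U$ is closed under $\cdot,;,\backslash,1'$: we have $\emptyset\backslash y=\top$, $1'\backslash y=y$, $\top\backslash\top=\top$ and $\top\backslash1'=\top\backslash\emptyset=\emptyset$. It is commutative and dense.

*Example.* For an abelian group $\Gamma$ and $S\subseteq\Gamma$ let $x_S=\{(u,u+s):u\in\Gamma,s\in S\}$. Then $x_S;x_T=x_{S+T}$, $x_S\backslash x_T=x_{\{g:\,S+g\subseteq T\}}$ and $1'=x_{\{0\}}$. These relations form a commutative algebra. For $\Gamma=\mathbb Z/2$ it is $\{\emptyset,1',g,\top\}$ with $g=x_{\{1\}}$ and $g;g=1'$. It is not dense, since $g\not\le 1'$.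

**Definition (state validity).** A term $\rho$ is *true at* $(u,u)$ under an interpretation in an algebra of relations if $(u,u)$ belongs to the relation denoted by $\rho$. It is *state valid* in the algebra if it is true at every $(u,u)$ under every interpretation. The *validities* of a class are the terms state valid in all members.

So $x\backslash x$ is a validity and the variable $x$ is not. An inequality $\tau\le\sigma$ holds in an algebra iff $\tau\backslash\sigma$ is state valid there; if $1'\in\Lambda$, then $\rho$ is state valid iff $1'\le\rho$ holds.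

**Definition (sound rules).** A rule $\rho_1,\dots,\rho_m/\rho$ is *sound* for a class if in every member, under every interpretation: if all $\rho_i$ are true at all $(u,u)$, then so is $\rho$. Axioms and rules may be applied under arbitrary substitutions. *Finitely axiomatizable* means axiomatizable by finitely many sound axioms and rules.

The following facts are given with the problem, which comes from "Lower Semilattice-Ordered Residuated Semigroups And Substructural Logics" (https://philpapers.org/go.pl?id=MIKLSR-2&proxyId=&u=http%3A%2F%2Feprints.bbk.ac.uk%2F13343%2F7%2FMeetLambekBiron.pdf). First, the state validities of $\mathrm R^{cd}(\cdot,;,\backslash)$ and of $\mathrm R(\cdot,;,\backslash,/)$ are finitely axiomatizable. Second, let $\{+,;,\backslash,/\}\subseteq\Lambda\subseteq\{+,;,\backslash,/,\smile,0,1',1\}$; then neither the equational theories nor the state validities of $\mathrm R(\Lambda)$ and $\mathrm R^{cd}(\Lambda)$ are finitely axiomatizable (for the validities: by axioms and rules that are state valid). The question is what happens for $\mathrm R^{cd}(\cdot,;,\backslash,1')$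 and for $\mathrm R(\cdot,;,\backslash,/,1')$.

### Three tests of the guess

A *test* is an element $t\le1'$. For elements $r,s$ put
$$r\to s:=1'\cdot(r\backslash s),\qquad r\vee s:=(r\to s)\to s .$$
For a test $t$ of relations write $p\in t$ for $(p,p)\in t$. If $r,s$ are tests of relations, then $p\in r\to s$ iff ($p\notin r$ or $p\in s$), so $\to$ is Boolean implication, computed point by point, and $r\vee s=r\cup s$.

**Test 1: the three-element chain.** Let $0<m<1$ with $;$ and $\cdot$ both the minimum, $1'=1$, and $x\backslash y=1$ if $x\le y$, $x\backslash y=y$ otherwise. This is a semilattice and a commutative monoid with unit $1'$, residuation holds ($\min(x,z)\le y$ iff $z\le x\backslash y$), and composition is dense. For tests of relations, Boolean implication satisfies Peirce's law $(t\to s)\to t\le t$. In the chain, $m\to0=0$ and $0\to m=1$, so $(m\to0)\to m=1\not\le m$. Hence the semilattice, monoid and residuation axioms together with commutativity and density do not suffice: laws about tests are missing.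

**Test 2: two points, with commutativity or density.** Let $U=\{1,2\}$, $t=\{(1,1)\}$, $t'=\{(2,2)\}$. Then $t;\top=\{(1,1),(1,2)\}$ but $\top;t=\{(1,1),(2,1)\}$, and for $x=t';\top;t=\{(2,1)\}$ we have $x;x=\emptyset\not\ge x$. So an algebra containing $t,t',\top$ is neither commutative nor dense. Under either hypothesis proper nonempty tests seem to be impossible.

**Test 3: two points, no hypothesis.** Take all sixteen relations on $\{1,2\}$ and $a=\{(1,1),(1,2)\}$. Then $a;t=\{(1,1)\}$, $a;t'=\{(1,2)\}$, and $a$ is their union, where $t'=1'\cdot(t\backslash\emptyset)$ is a term in $t$ and $\emptyset$. In general $t\cup t'=1'$ gives $a;a'=(a;t);a'\cup(a;t');a'$. So $1'$, meet and one residual together contain a hidden union, and the second given fact is a warning about unions.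

The tests suggest a revised expectation: under commutativity or density, tests are two-valued and the hidden union is harmless; in general it is not. This is what we prove.

**Theorem A.** Let $\Lambda=\{\cdot,;,\backslash,1'\}$ or $\{\cdot,;,\backslash,/,1'\}$, and let $K\in\{c,d,cd\}$. Let $\mathrm R^K(\Lambda)$ be the class of members of $\mathrm R(\Lambda)$ with commutative composition ($c$), dense composition ($d$), or both ($cd$). The state validities and the equational theory of $\mathrm R^K(\Lambda)$ are finitely axiomatizable. Moreover, the class $\mathrm R^K(\Lambda)$ itself is defined by finitely many universal first-order sentences.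

**Theorem B.** Let $\{\cdot,;,\backslash,1'\}\subseteq\Lambda\subseteq\{\cdot,;,\backslash,/,0,1,1'\}$. No finite set of sound axioms and rules axiomatizes the state validities of $\mathrm R(\Lambda)$, and no finite set of valid equations or quasi-equations axiomatizes its equational theory. For $\Lambda=\{\cdot,;,\backslash,/,1'\}$ the first statement remains true if rules are only required to be admissible (defined in Section 12).

In particular the answer is *yes* for $\mathrm R^{cd}(\cdot,;,\backslash,1')$ and *no* for $\mathrm R(\cdot,;,\backslash,/,1')$.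

Throughout, if $/\notin\Lambda$, all clauses about $/$ are to be omitted. For an abstract algebra with $\cdot$ and $1'$, "$\rho$ is true under $v$" means $1'\le v(\rho)$; on $\mathrm R(\Lambda)$ this is truth at all $(u,u)$. "Trivial" means one-element.

## 2. Tests of relations are two-valued under commutativity or density

This section turns Test 2 into a lemma. The signature has no $0$, so we must first find $\emptyset$ inside the algebra.

**Lemma 1.** Let $C\in\mathrm R(\Lambda)$, $\{\cdot,;,\backslash,1'\}\subseteq\Lambda$, be a nontrivial algebra of relations on $U$.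
(i) $\emptyset\in C$, hence $\top=U\times U=\emptyset\backslash\emptyset\in C$.
(ii) If $C$ is commutative or dense, its only tests are $\emptyset$ and $1'$, and every $x\in C$, $x\ne\emptyset$, has domain and range $U$.

*Proof.* (i) We first find a test different from $1'$. If every $z\in C$ contained $1'$, then for each $y\in C$ we would have $1'\subseteq y\backslash1'$, i.e. $y\subseteq1'$, and also $1'\subseteq y$; so $C=\{1'\}$, contrary to nontriviality. Hence some $z\in C$ does not contain $1'$, and $t=1'\cdot z\ne1'$. Let $p\notin t$. No $w$ has $(w,p)\in t$, so $(p,u)\in t\backslash t$ for all $u$. If $(u,v)\in(t\backslash t)\backslash t$, then $(p,u)\in t\backslash t$ forces $(p,v)\in t$, which is impossible. So $(t\backslash t)\backslash t=\emptyset$.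

(ii) Suppose $t$ is a test with $q\in t$ and $p\notin t$. If $C$ is commutative: $(q,p)\in t;\top$ but $(q,p)\notin\top;t$, a contradiction. If $C$ is dense: let $s=1'\cdot(t\backslash\emptyset)=\{(u,u):u\notin t\}$ and $x=s;\top;t$. Then $(p,q)\in x$, while $t;s=\emptyset$ gives $x;x=\emptyset\not\supseteq x$, a contradiction. Finally, for $x\ne\emptyset$ the tests $1'\cdot(x;\top)$ and $1'\cdot(\top;x)$, which pick out the domain and the range of $x$, are nonempty, hence equal to $1'$. $\square$

## 3. A finite list of equations for two-valued tests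

We want equations, valid in $\mathrm R^K(\Lambda)$, that force the consequences of Lemma 1. Let $E$ consist of the following (an equation is two inequalities).

1. $\cdot$ is a semilattice operation.
2. $;$ is associative with two-sided unit $1'$.
3. $x;(y\cdot z)\le x;y$, $(y\cdot z);x\le y;x$, $x;(x\backslash y)\le y$, $y\le x\backslash(x;y)$, $x\backslash(y\cdot z)\le x\backslash y$; and $(y/x);x\le y$, $y\le(y;x)/x$, $(y\cdot z)/x\le y/x$.
4. $((1'\cdot z);x)\cdot y\le(1'\cdot z);(x\cdot y)$.
5. $(1'\cdot z);x=x;(1'\cdot z)$.
6. $(t\to s)\to t\le t$, where $t=1'\cdot x$, $s=1'\cdot y$.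
7. $1'\cdot(x;y)\le y;x$.
8. $1'\le n\vee(u\vee w)$, where $n=1'\cdot z$, $u=1'\cdot(x\backslash n)$, $w=1'\cdot\big((n\backslash n)\backslash((x;(n\backslash n))\cdot((n\backslash n);x))\big)$.

$E_c$ is $E$ plus $x;y=y;x$; $E_d$ is $E$ plus $x\le x;x$; $E_{cd}$ is $E$ plus both. Axiom 8 looks strange; read it with $n=\emptyset$, so that $n\backslash n=\top$: it says "$x=\emptyset$, or $x;\top=\top=\top;x$".

**What axiom 3 gives.** If $z\le y$, then $z=y\cdot z$; so by axiom 3, $;$ is monotone in both arguments, $\backslash$ is monotone in its second argument, and $/$ in its numerator. If $x;z\le y$, then $z\le x\backslash(x;z)\le x\backslash y$; if $z\le x\backslash y$, then $x;z\le x;(x\backslash y)\le y$. So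
$$x;z\le y\iff z\le x\backslash y,\qquad z;x\le y\iff z\le y/x,$$
the second in the same way. If $x\le x'$, then $x;(x'\backslash y)\le x';(x'\backslash y)\le y$, so $x'\backslash y\le x\backslash y$: residuals are antitone in the denominator (for $/$ likewise). Finally $1'\backslash s=s$, since $z\le1'\backslash s$ iff $1';z\le s$.

**Lemma 2 (soundness).** Every member $C$ of $\mathrm R^K(\Lambda)$ satisfies $E_K$.

*Proof.* If $C$ is trivial, all equations hold. Otherwise Lemma 1 applies. Axioms 1–4 are immediate for relations; for 4, a pair in the left side is a pair $(u,v)\in x\cap y$ with $u\in 1'\cdot z$. Axioms 5 and 6 hold because tests are $\emptyset$ or $1'$, and on $\{\emptyset,1'\}$ the operations $\to,\vee$ are Boolean implication and join. For 7: if $1'\cdot(x;y)\ne\emptyset$, there are $(u,w)\in x$ and $(w,u)\in y$; so $(w,w)\in1'\cdot(y;x)$, a nonempty test, which therefore equals $1'$. For 8: if $n=1'$, it is clear. If $n=\emptyset$ and $x=\emptyset$, then $x\backslash n=\top$ and $u=1'$. If $n=\emptyset\ne x$, then $n\backslash n=\top=x;\top=\top;x$ by Lemma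 1(ii), so $w=1'\cdot(\top\backslash\top)=1'$. $\square$

Axiom 7 is not true of all relations: for $x=\{(1,2)\}$, $y=\{(2,1)\}$ we get $x;y=\{(1,1)\}$, $y;x=\{(2,2)\}$.

## 4. Separating quotients with only two tests

**Definition.** A model $B$ of $E_K$ is *simple* if it has a least element $0\ne1'$ and its only tests are $0$ and $1'$.

The algebra $\{\emptyset,1',g,\top\}$ of $\mathbb Z/2$ is a simple model of $E_c$.

**Lemma 3.** If $A\models E_K$ and $a\not\le b$ in $A$, there is a homomorphism $\eta$ of $A$ onto a simple model of $E_K$ with $\eta(a)\not\le\eta(b)$.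

*Proof.* Let $T$ be the set of tests of $A$.

**Step 1: composition with a test is a restriction.** We need the calculus of tests. For $t,s\in T$, axiom 4 gives $t\cdot s=(t;1')\cdot s\le t;(1'\cdot s)=t;s$, and $t;s\le t\cdot s$ by monotonicity; so $t;s=t\cdot s$. Hence, for $r,s,t\in T$,
$$r\cdot t\le s\iff t;r\le s\iff r\le t\to s. \qquad(1)$$
Tests are idempotent, and central by 5. By 4, $(t;x)\cdot y\le t;(x\cdot y)$, and $t;(x\cdot y)$ is below $t;x$ and below $1';y=y$; so
$$t;(x\cdot y)=(t;x)\cdot y,\qquad (t;x)\cdot(t;y)=t;(x\cdot(t;y))=t;t;(x\cdot y)=t;(x\cdot y). \qquad(2)$$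

**Step 2: a maximal filter of tests.** We choose which tests are to become $1'$. Let $d=1'\cdot(a\backslash b)$; then $d\ne1'$, since $1'\le a\backslash b$ would mean $a\le b$. A filter of $T$ is a nonempty upward closed subset of $T$ closed under $\cdot$. As $d\notin\{1'\}$, Zorn's lemma gives a filter $\mathcal U$ of $T$ maximal subject to $d\notin\mathcal U$.

**Step 3: tests outside $\mathcal U$ imply everything.** We claim: *if $s\in T\setminus\mathcal U$ and $y\in T$, then $s\to y\in\mathcal U$.* This will make the tests outside $\mathcal U$ collapse to a least element. By maximality, the filter generated by $\mathcal U$ and $s$ contains $d$; so $r\cdot s\le d$ for some $r\in\mathcal U$, and $s\to d\in\mathcal U$ by (1). Suppose $s\to y\notin\mathcal U$. Then, likewise, $(s\to y)\to d\in\mathcal U$. Let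
$$p=(s\to d)\cdot((s\to y)\to d)\in\mathcal U,\qquad r=p\cdot(d\to y).$$
Then $r\cdot s\le d$ and $r\cdot s\le d\to y$, so $r\cdot s\le y$ and $r\le s\to y$. Since also $r\le(s\to y)\to d$, we get $r\le d$. That is, $p\cdot(d\to y)\le d$, so $p\le(d\to y)\to d\le d$ by axiom 6. Hence $d\in\mathcal U$, a contradiction.

**Step 4: the quotient.** Define $x\approx y$ iff $t;x=t;y$ for some $t\in\mathcal U$; we show that this is a congruence. It is an equivalence relation: for transitivity multiply the two tests. If $x\approx x'$ and $y\approx y'$, we may use the same $t$ for both (multiply). Then $t;(x;y)=(t;x);(t;y)$ by centrality and idempotence, and $t;(x\cdot y)=(t;x)\cdot(t;y)$ by (2), so $\approx$ is compatible with $;$ and $\cdot$. For $\backslash$ it suffices that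
$$t;(x\backslash y)=t;((t;x)\backslash(t;y)).$$
For "$\le$": $(t;x);(t;(x\backslash y))=t;x;(x\backslash y)\le t;y$, so $t;(x\backslash y)\le(t;x)\backslash(t;y)$; multiply by $t$. For "$\ge$": $x;t;((t;x)\backslash(t;y))=(t;x);((t;x)\backslash(t;y))\le t;y\le y$, so $t;((t;x)\backslash(t;y))\le x\backslash y$; multiply by $t$. For $/$ we show $t;(y/x)=t;((t;y)/(t;x))$ in the same way: $t;(y/x);(t;x)=t;(y/x);x\le t;y$ gives "$\le$", and $t;((t;y)/(t;x));x=((t;y)/(t;x));(t;x)\le t;y\le y$ gives "$\ge$". So $\approx$ is a congruence, and $A/{\approx}\models E_K$ because $E_K$ consists of equations.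

**Step 5: the quotient separates $a,b$.** We compute its order. By definition $[x]\le[y]$ iff $t;(x\cdot y)=t;x$ for some $t\in\mathcal U$. If so, then $t;x\le y$; and if $t;x\le y$, then $t;x=(t;x)\cdot y=t;(x\cdot y)$ by (2). So $[x]\le[y]$ iff $t;x\le y$ for some $t\in\mathcal U$. For $t\in T$: $t;a\le b$ iff $a;t\le b$ iff $t\le a\backslash b$ iff $t\le d$. As $d\notin\mathcal U$, $[a]\not\le[b]$.

**Step 6: the quotient is simple.** If $[z]\le[1']$, then $t;z\le1'$ for some $t\in\mathcal U$, and $[z]=[t;z]$. So all tests of the quotient are $[s]$ with $s\in T$. If $s\in\mathcal U$, then $[s]=[1']$, because $s;s=s;1'$. If $s\notin\mathcal U$ and $x\in A$, then $t:=s\to(1'\cdot x)\in\mathcal U$ by Step 3, and $t;s=t\cdot s\le x$, so $[s]\le[x]$. Hence $[s]$ is least; in particular $0:=[d]$ is least. If $0=[1']$, then $0\le x\backslash y$ gives $x=x;1'=x;0\le y$ for all $x,y$ in the quotient, contradicting $[a]\not\le[b]$. $\square$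

## 5. Arithmetic in a simple algebra

Let $B$ be a simple model of $E_K$. Since $0\le x\backslash y$, we have $x;0\le y$ for all $y$; so $x;0=0$, and $0;x=0$ by axiom 5. Hence $\top:=0\backslash0=0\backslash y$ (any $y$) is the greatest element, and $\top\ge1'\ne0$. On $\{0,1'\}$ we have $0\to s=1'\cdot\top=1'$ and $1'\to s=s$, so $\vee$ is the join there. Similarly $y/0=\top$.

**(F1)** *If $x\ne0$, then $x;\top=\top=\top;x$. Consequently $x,y\ne0$ implies $x;y\ne0$.* Axiom 8 with $z=0$ gives $u\vee w=1'$ with $u,w\in\{0,1'\}$, so $u=1'$ or $w=1'$. The first means $1'\le x\backslash0$, i.e. $x=0$. The second means $\top\le(x;\top)\cdot(\top;x)$. For the consequence: $x;y;\top=x;\top=\top\ne0=0;\top$.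

**(F2)** *$1'\le x;y$ implies $1'\le y;x$.* This is axiom 7.

**(F3)** *If $f;a=1'$, then $a;f=1'$.* This is clear if $B$ is commutative. If $B$ is dense, then $1'=f;a\le f;f;a=f$ and $1'=f;a\le f;a;a=a$. Hence $f\le f;a=1'$ and $a\le f;a=1'$, so $f=a=1'$.

Let $G$ be the group of invertible elements of $B$. In the dense case $G=\{1'\}$ by the last computation. By (F3) an element with a one-sided inverse is in $G$. Note $0\notin G$, since $0;x=0$.

## 6. Networks, and the obstruction from invertible elements

**Proposition 4.** Every simple model $B$ of $E_K$ is representable.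

The sensible plan is a step-by-step construction. Choose points, label each pair $(x,y)$ with a proper filter $F(x,y)$ of $B$, meant to be the set of all $a$ with $(x,y)$ in the relation representing $a$, and add a fresh point whenever a witness is missing. If $a;b\in F(u,v)$ has no witness, add $w$ with $F(x,w)$ generated by the products $f;a$, $f\in F(x,u)$, and $F(w,x)$ generated by the $b;f$, $f\in F(v,x)$. If $a\backslash b\notin F(u,v)$ has no witness, add $w$ with $F(w,x)$ generated by the $a;f$, $f\in F(u,x)$, and $F(x,w)=\{\top\}$. Put $F(w,w)=\uparrow1'$, where $\uparrow$ denotes upward closure.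

**Where this stops.** Let $B=\{\emptyset,1',g,\top\}$ be the algebra of $\mathbb Z/2$. Start with one point $u$, $F(u,u)=\uparrow1'$. As $g\backslash\emptyset=\emptyset\notin F(u,u)$, add $x$ with $F(x,u)=\uparrow g$ and $F(u,x)=\{\top\}$. Now $g;g=1'\in F(u,u)$ needs a $w$ with $g\in F(u,w)$ and $g\in F(w,u)$. Neither $u$ nor $x$ will do, so we add a fresh $w$, and $F(x,w)=\uparrow\{f;g:f\in F(x,u)\}$ contains $g;g=1'$. But $x\ne w$, so $1'$ is no longer represented by the identity.

The trouble comes from invertible elements: a point at distance $g\in G$ from $u$ must be unique and must see $u$ at distance exactly $g^{-1}$. The remedy is to build all points at invertible distance from a point together with that point.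

**Definition (network).** A *proper filter* is a nonempty upward closed subset of $B$, closed under $\cdot$, not containing $0$; it contains $\top$. A *network* is a nonempty set $N$ with a right action of $G$ and a map $F$ from $N\times N$ to proper filters such that

* (N1) $f\in F(x,y),\ f'\in F(y,z)\Rightarrow f;f'\in F(x,z)$;
* (N2) $F(x,xg)=\uparrow g$ for $g\in G$; in particular $F(x,x)=\uparrow1'$;
* (N3) $1'\in F(x,y)\Rightarrow x=y$.

By (N2) applied at $xg$, $F(xg,x)=\uparrow g^{-1}$. An *extension* of a network is a network on some $N'\supseteq N$ extending both the action and $F$.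

*Example (the initial network).* $N=G$ with right multiplication and $F(x,y)=\uparrow(x^{-1}y)$. The labels are proper since $0\notin G$, and (N1), (N2) are clear. (N3): if $g\in G$ and $g\le1'$, then $g$ is a nonzero test, so $g=1'$. For $\mathbb Z/2$ this network has two points and is already the original algebra.

**Definition (defects).** The defects of a network are:

* ($;$) $a;b\in F(u,v)$, with no $w$ such that $a\in F(u,w)$ and $b\in F(w,v)$;
* ($\backslash$) $a\backslash b\notin F(u,v)$, with no $w$ such that $a\in F(w,u)$ and $b\notin F(w,v)$;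
* ($/$) $b/a\notin F(u,v)$, with no $w$ such that $a\in F(v,w)$ and $b\notin F(u,w)$.

## 7. Repairing defects: proof of Proposition 4

In each repair the new points are $w_g$ ($g\in G$) with $w_gh=w_{gh}$ and $F(w_g,w_h)=\uparrow(g^{-1}h)$. So (N2) holds for the new points, and (N1) and (N3) hold among new points as in the initial network. Letters $x,y$ denote old points, for which nothing changes. It remains to define labels between old and new points, and to check that they are proper filters, the mixed cases of (N1), and (N3) for mixed pairs. An arrow $x\to y\to w_g$ stands for the instance of (N1) with these three points.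

**Step 1: repairing ($;$).** Let $a;b\in F(u,v)$; we produce a witness. If $a\in G$, then $w=ua$ works already: $a\in F(u,ua)$, and $b=a^{-1};(a;b)\in F(ua,v)$ because $a^{-1}\in F(ua,u)$. If $b\in G$, then $w=vb^{-1}$ works: $b\in F(vb^{-1},v)$, and $a=(a;b);b^{-1}\in F(u,vb^{-1})$. So let $a,b\notin G$, and put
$$F(x,w_g)=\uparrow\{f;a;g:f\in F(x,u)\},\qquad F(w_g,x)=\uparrow\{g^{-1};b;f:f\in F(v,x)\}.$$

*Proper filters.* They are closed under meets since $(f\cdot f');a;g$ is below both $f;a;g$ and $f';a;g$, and $g^{-1};b;(f\cdot f')$ is below both $g^{-1};b;f$ and $g^{-1};b;f'$. If $f;a;g=0$, multiply by $g^{-1}$ to get $f;a=0$ and $0=f;(a;b)\in F(x,v)$, a contradiction. If $g^{-1};b;f=0$, then $b;f=0$ and $0=(a;b);f\in F(u,x)$, a contradiction.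

*(N1).* It suffices to multiply generators.

* $x\to y\to w_g$: $f;(f_1;a;g)$ with $f\in F(x,y)$, $f_1\in F(y,u)$, and $f;f_1\in F(x,u)$.
* $w_g\to x\to y$: $(g^{-1};b;f);f_1$ with $f\in F(v,x)$, $f_1\in F(x,y)$, and $f;f_1\in F(v,y)$.
* $x\to w_g\to y$: $f;a;g;g^{-1};b;f'=f;(a;b);f'\in F(x,y)$, as $f\in F(x,u)$, $a;b\in F(u,v)$, $f'\in F(v,y)$.
* $w_g\to x\to w_h$: the product of generators is $g^{-1};b;f_1;f_2;a;h$ with $f:=f_1;f_2\in F(v,u)$. Since $(a;b);f\in F(u,u)=\uparrow1'$, we have $1'\le a;(b;f)$, so $1'\le b;f;a$ by (F2), and the product is $\ge g^{-1}h$.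
* $x\to w_g\to w_h$: $f;a;g;g^{-1}h=f;a;h$.
* $w_g\to w_h\to x$: $g^{-1}h;h^{-1};b;f=g^{-1};b;f$.

*(N3).* If $1'\in F(x,w_g)$, then $f;a;g\le1'$ for some $f$. This is a nonzero test, so $f;a;g=1'$; by (F3) $g;f;a=1'$, so $a$ has a one-sided inverse and $a\in G$, a contradiction. If $1'\in F(w_g,x)$, then similarly $g^{-1};b;f=1'$, so $b;f;g^{-1}=1'$ by (F3) and $b\in G$, a contradiction.

With $w=w_{1'}$: $a\in F(u,w)$ and $b\in F(w,v)$, because $1'\in F(u,u)$ and $1'\in F(v,v)$.

**Step 2: repairing ($\backslash$).** Let $a\backslash b\notin F(u,v)$; we need $w$ with $a\in F(w,u)$ and $b\notin F(w,v)$. We have $a\ne0$, since $0\backslash b=\top$. If $a\in G$, take $w=ua^{-1}$: $a\in F(w,u)$, and $b\in F(w,v)$ would give $a^{-1};b\in F(u,v)$, while $a;a^{-1};b=b$ gives $a^{-1};b\le a\backslash b$, a contradiction. So let $a\notin G$, and put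
$$F(w_g,x)=\uparrow\{g^{-1};a;f:f\in F(u,x)\},\qquad F(x,w_g)=\{\top\}.$$
The first is closed under meets since $g^{-1};a;(f\cdot f')$ is below both $g^{-1};a;f$ and $g^{-1};a;f'$; it is proper by (F1), as $g^{-1},a,f\ne0$.

*(N1).* In $x\to y\to w_g$, $x\to w_g\to y$, $w_g\to x\to w_h$ and $x\to w_g\to w_h$ the composite is a product of $\top$ with a nonzero element, hence $\top$ by (F1), and $\top$ lies in every proper filter. For $w_g\to x\to y$: $(g^{-1};a;f);f_1$ with $f;f_1\in F(u,y)$. For $w_g\to w_h\to x$: $g^{-1}h;h^{-1};a;f=g^{-1};a;f$.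

*(N3).* $1'\in F(x,w_g)=\{\top\}$ would mean $1'=\top$, so all elements would be tests, $B=\{0,1'\}$ and $a\in\{0,1'\}$, contradicting $a\ne0$, $a\notin G$. If $1'\in F(w_g,x)$, some nonzero test $g^{-1};a;f$ equals $1'$, so $a;f;g^{-1}=1'$ by (F3) and $a\in G$, a contradiction.

With $w=w_{1'}$: $a\in F(w,u)$. If $b\ge a;f$ with $f\in F(u,v)$, then $f\le a\backslash b$, so $a\backslash b\in F(u,v)$, a contradiction; so $b\notin F(w,v)$.

**Step 3: repairing ($/$).** This is the mirror image. Let $b/a\notin F(u,v)$; then $a\ne0$, since $b/0=\top$. If $a\in G$, take $w=va$: $a\in F(v,w)$, and $b\in F(u,w)$ would give $b;a^{-1}\in F(u,v)$ with $b;a^{-1}\le b/a$, a contradiction. If $a\notin G$, put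
$$F(x,w_g)=\uparrow\{f;a;g:f\in F(x,v)\},\qquad F(w_g,x)=\{\top\}.$$
These are proper filters as before. In $w_g\to x\to y$, $x\to w_g\to y$, $w_g\to x\to w_h$ and $w_g\to w_h\to x$ the composites are $\top$ by (F1). For $x\to y\to w_g$: $f;(f_1;a;g)$ with $f;f_1\in F(x,v)$. For $x\to w_g\to w_h$: $f;a;g;g^{-1}h=f;a;h$. (N3): $1'\ne\top$ as in Step 2; and $1'\in F(x,w_g)$ gives $f;a;g=1'$, so $g;f;a=1'$ by (F3) and $a\in G$, a contradiction. With $w=w_{1'}$: $a\in F(v,w)$, and $b\ge f;a$ with $f\in F(u,v)$ would give $f\le b/a$, hence $b/a\in F(u,v)$, a contradiction.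

**Step 4: iteration.** We now remove all defects. Unions of chains of extensions are networks, and labels of old pairs never change, so repaired defects stay repaired. Given a network $N_n$, well-order its defects and repair them one after another, skipping those that have disappeared, with unions at limits; call the result $N_{n+1}$. Start with the initial network $N_0$. A defect of $\bigcup_nN_n$ concerns two points of some $N_n$, is therefore a defect of $N_n$, and is repaired in $N_{n+1}$. So the union $(N,F)$ has no defects.

**Step 5: the representation.** Let $h(a)=\{(x,y)\in N\times N:a\in F(x,y)\}$; we check that $h$ is an embedding.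

* $h(a\cdot b)=h(a)\cap h(b)$ since labels are filters; $h(1')$ is the identity relation by (N2), (N3).
* $h(a;b)=h(a);h(b)$: "$\supseteq$" by (N1), "$\subseteq$" by absence of ($;$)-defects.
* $h(a\backslash b)=h(a)\backslash h(b)$: if $a\backslash b\in F(x,y)$ and $a\in F(z,x)$, then $b\ge a;(a\backslash b)\in F(z,y)$; the converse is the absence of ($\backslash$)-defects.
* $h(b/a)=h(b)/h(a)$: if $b/a\in F(x,y)$ and $a\in F(y,z)$, then $b\ge(b/a);a\in F(x,z)$; the converse is the absence of ($/$)-defects.
* $h$ is injective: if $a\not\le b$, then $1'\not\le a\backslash b$, so $a\backslash b\notin F(x,x)$. Hence there is $z$ with $(z,x)\in h(a)\setminus h(b)$. $\square$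

## 8. Proof of Theorem A: the class, its equations, a calculus

**Step 1: the class.** We show that
$$\mathrm R^K(\Lambda)=\mathrm{Mod}\big(E_K\cup\{\forall x\forall y\,(1'\le x\ \text{or}\ 1'\cdot x\le y)\}\big),$$
a finite set of universal sentences. "$\subseteq$" is Lemma 2 together with Lemma 1: in a nontrivial algebra $1'\cdot x$ is $1'$ or $\emptyset$. For "$\supseteq$": the trivial algebra is represented as $\{\{(u,u)\}\}$ on one point. In a nontrivial model some $x$ has $1'\not\le x$; otherwise $1'\le y\backslash1'$ and $1'\le y$ would give $y=1'$ for all $y$. Then $0:=1'\cdot x\ne1'$ is least. A test $t$ has $1'\le t$, so $t=1'$, or $t=1'\cdot t\le y$ for all $y$, so $t=0$. So the model is simple and Proposition 4 represents it; the image satisfies commutativity or density because the model does.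

**Step 2: the equational theory.** If an equation fails in a model of $E_K$, one of its two inequalities fails there, hence by Lemma 3 in a simple model of $E_K$, which is in $\mathrm R^K(\Lambda)$ by Proposition 4. With Lemma 2: an equation holds in $\mathrm R^K(\Lambda)$ iff it follows from the finite set $E_K$.

**Step 3: the validities.** We turn $E_K$ into axioms and rules for terms. Let $\mathcal H_K$ have the axioms
$$x\backslash x,\quad(x\cdot y)\backslash x,\quad(x\cdot y)\backslash y,\quad x\backslash(x\cdot x),\quad\varphi\backslash\psi\ \text{ for each inequality }\varphi\le\psi\text{ of }E_K,$$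
and the rules

* $x\backslash y,\ y\backslash z\ /\ x\backslash z$;
* from $x\backslash x'$ and $y\backslash y'$ infer $(x\cdot y)\backslash(x'\cdot y')$, $(x;y)\backslash(x';y')$, $(x'\backslash y)\backslash(x\backslash y')$ (and $(y/x')\backslash(y'/x)$);
* $x\ /\ 1'\backslash x$ and $1'\backslash x\ /\ x$.

All are sound, since $\varphi\backslash\psi$ is true at all $(u,u)$ iff $\varphi\subseteq\psi$, and $1'\backslash x=x$.

*Completeness.* Suppose $\nvdash\rho$. Put $\varphi\preceq\psi$ iff $\vdash\varphi\backslash\psi$. This is a preorder, and the induced equivalence is a congruence of the term algebra by the monotonicity rules. In the quotient $\mathfrak F$, $[\varphi\cdot\psi]$ is the greatest lower bound of $[\varphi],[\psi]$: it is a lower bound by the axioms, and if $\chi\preceq\varphi$ and $\chi\preceq\psi$, then $\chi\preceq\chi\cdot\chi\preceq\varphi\cdot\psi$. So the semilattice order of $\mathfrak F$ is the order induced by $\preceq$, and $\mathfrak F\models E_K$. By the last rule $\nvdash1'\backslash\rho$, so $[1']\not\le[\rho]$. By Lemma 3 and Proposition 4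 there is a member of $\mathrm R^K(\Lambda)$ with an interpretation under which $1'\not\le\rho$. So $\rho$ is not a validity. This proves Theorem A; with $K=cd$ and $\Lambda=\{\cdot,;,\backslash,1'\}$ it gives the positive answer. $\blacksquare$

*Remark.* The rules of $\mathcal H_K$ are sound also in the local sense: truth of the premises at one pair $(u,u)$ implies truth of the conclusion at that pair. In a trivial algebra the only element is $1'$ and every term is true. In a nontrivial member of $\mathrm R^K(\Lambda)$, $1'\cdot v(\rho)\in\{\emptyset,1'\}$ by Lemma 1, so truth at one $(u,u)$ equals truth at all of them.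

## 9. The hidden union and the validities $\rho_k$

Now drop commutativity and density. The first thing to try is the same proof, and it stops at Step 4 of Lemma 3. Take all relations on $\{1,2\}$, $t=\{(1,1)\}$, $\mathcal U=\{t,1'\}$. Then $1'\approx t$, since $t;1'=t;t$. But for $z=\{(1,2)\}$ we have $z;1'=z$ and $z;t=\emptyset$, and $t;z=z\ne\emptyset$, $1';z\ne\emptyset$; so $z;1'\not\approx z;t$. Without centrality of tests, $\approx$ is not a congruence, and tests cannot be made two-valued. Instead we exploit the hidden union of Test 3.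

Let $t=1'\cdot s$ and $t'=1'\cdot(t\backslash r)$ for variables $s,r$. For a term $z$ let $C^0[z]=b_0\cdot z$ and $C^i[z]=b_i\cdot(x_i;C^{i-1}[z])$. For $k\ge1$ let $\varepsilon_k$ be
$$\big(C^k[(a;t);a']\backslash q\big)\cdot\big(C^k[(a;t');a']\backslash q\big)\ \le\ C^k[a;a']\backslash q,$$
where $a,a',q,b_i,x_i$ are variables, and let $\rho_k$ be the term (left side)$\,\backslash\,$(right side).

**Lemma 5.** $\varepsilon_k$ holds in $\mathrm R(\Lambda)$, and $\rho_k$ is state valid in $\mathrm R(\Lambda)$.

*Proof.* If $p\notin t$, no $w$ has $(w,p)\in t$, so $(p,p)\in t\backslash r$ and $p\in t'$. Hence $t\cup t'=1'$ and $a;a'=(a;t);a'\cup(a;t');a'$. As $\cap$ and $;$ distribute over $\cup$, $C^k[a;a']=C^k[(a;t);a']\cup C^k[(a;t');a']$. Since $(X\backslash q)\cap(Y\backslash q)=(X\cup Y)\backslash q$, the inequality $\varepsilon_k$ follows, and with it the validity of $\rho_k$. $\square$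

Any single $\rho_k$ could be added as an axiom. So we need, for each finite set $\Sigma$ of sound axioms and rules, an algebra that satisfies $\Sigma$ and refutes some $\rho_k$. The plan is to build, for each $k$, an algebra $A_k$ with one fault: at level $k$ of the nesting, composition does not distribute over a hidden union. To see the fault, a formula must follow all $k$ levels. A formula with fewer subterms misses some level $j$, and for it the fault can be moved to level $j$, where it does no harm: the values it sees embed into a representable algebra $\mathcal F_j$. We build the $\mathcal F_j$ first.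

## 10. Representable algebras from colored posets

Fix $k\ge1$ and $0\le j<k$. There are two objects $1,2$. The colors with source $a$ and target $b$ form $M_{ab}$:
$$M_{11}=\{e_1,\infty_{11}\}\cup N_{11},\quad N_{11}=\{\theta_{11}\}\cup\{\xi_i\}_{1\le i\le k}\cup\{\alpha_i,\beta_i\}_{0\le i\le k}\cup\{\delta_i\}_{j<i\le k},$$
$$M_{12}=\{\infty_{12}\}\cup N_{12},\quad N_{12}=\{\theta_{12},c\},\qquad M_{21}=\{\infty_{21}\}\cup N_{21},\quad N_{21}=\{\theta_{21},d\},$$
$$M_{22}=\{e_2,\infty_{22}\}\cup N_{22},\quad N_{22}=\{\theta_{22}\}.$$
Let $M=\bigcup M_{ab}$ and $\theta=\theta_{11}$; call this data $\mathbf M_j$. For $x\in M_{ab}$ and $y\in M_{bc}$ define $x\circ y\subseteq M_{ac}$: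

* $e_a\circ y=\{y\}$ and $x\circ e_b=\{x\}$;
* if $x,y$ are non-identities and at least one of them is an $\infty$: $x\circ y=M_{ac}$;
* if $x\in N_{ab}$ and $y\in N_{bc}$: $x\circ y=N_{ac}$, except for the *special pairs*
$$\xi_i\circ\alpha_{i-1}=\{\alpha_i,\theta\},\quad\xi_i\circ\beta_{i-1}=\{\beta_i,\theta\}\quad(1\le i\le k),$$
$$\xi_i\circ\delta_{i-1}=\{\alpha_i,\beta_i,\delta_i,\theta\}\quad(j+2\le i\le k),\qquad c\circ d=\{\beta_0,\theta\}.$$

Non-composable colors have product $\emptyset$. Think of $\alpha_i,\beta_i$ as two threads, carried from level $i-1$ to level $i$ by $\xi_i$; of $\delta_i$ as a third thread that starts at level $j+1$; of $\theta$ as a neutral color; and of $\infty$ as "not below". Since no $\theta_{ab}$ is in a special pair: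

* (P1) $\theta_{ac}\in x\circ y\subseteq N_{ac}$ for $x\in N_{ab}$, $y\in N_{bc}$;
* (P2) $\theta_{ab}\circ y=N_{ac}=x\circ\theta_{bc}$ for $y\in N_{bc}$, $x\in N_{ab}$.

Let
$$\mathcal F_j=\{Z\subseteq M:\infty_{ab}\in Z\Rightarrow M_{ab}\subseteq Z\},$$
with $\cap$, $Z\circ W=\bigcup_{z\in Z,w\in W}z\circ w$, $Z\backslash W=\{m:\forall z\in Z\ z\circ m\subseteq W\}$, $W/Z=\{m:\forall z\in Z\ m\circ z\subseteq W\}$, $0=\emptyset$, $1=M$, $1'=\{e_1,e_2\}$.

*Closure.* Closure under $\cap$ and the constants is clear. If $\infty_{ac}\in z\circ w$ with $z\in Z$, $w\in W$, then either $z\circ w=M_{ac}$; or $z=e_a$ and $w=\infty_{ac}$, so $M_{ac}\subseteq W$ and $M_{ac}=e_a\circ M_{ac}\subseteq Z\circ W$; or, symmetrically, $w=e_c$ and $z=\infty_{ac}$, so $M_{ac}\subseteq Z$ and $M_{ac}\subseteq Z\circ W$. Now let $\infty_{ab}\in Z\backslash W$, $m\in M_{ab}$, and let $z\in Z$ have target $a$ (other $z$ impose nothing). If $z=e_a$, then $\infty_{ab}\in W$, so $M_{ab}\subseteq W$ and $e_a\circ m=\{m\}\subseteq W$. Otherwise $z\circ\infty_{ab}$ is the set of all colors with the source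 of $z$ and target $b$, and $z\circ m\subseteq z\circ\infty_{ab}\subseteq W$. Finally let $\infty_{ab}\in W/Z$, $m\in M_{ab}$, and let $z\in Z$ have source $b$ and target $c$. If $z=e_b$, then $\infty_{ab}\in W$ and $m\in M_{ab}\subseteq W$. Otherwise $m\circ z\subseteq M_{ac}=\infty_{ab}\circ z\subseteq W$.

**Lemma 6.** $\mathcal F_j$ is isomorphic to a member of $\mathrm R(\cdot,;,\backslash,/,0,1,1')$.

*Proof.* **Step 1: colored posets.** We describe the objects from which the base set is built. A *colored poset* is a poset $P$ with a type $\tau:P\to\{1,2\}$ and colors $\lambda(u,v)\in N_{\tau(u)\tau(v)}$ for $u<v$, such that $\lambda(u,v)\in\lambda(u,w)\circ\lambda(w,v)$ whenever $u<w<v$. For example, a chain $u<w<v$ of points of type $1$ with $\lambda(u,w)=\xi_1$, $\lambda(w,v)=\alpha_0$ must have $\lambda(u,v)\in\{\alpha_1,\theta\}$. Put $\lambda(u,u)=e_{\tau(u)}$, and $\lambda(u,v)=\infty_{\tau(u)\tau(v)}$ if $u\not\le v$. Then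

($\triangle$) $\lambda(u,v)\in\lambda(u,w)\circ\lambda(w,v)$ for all $u,w,v$.

Indeed, if $u=w$ or $w=v$ this is trivial, and if $u<w<v$ it is given. Otherwise $u\ne w\ne v$ and one of $u\not\le w$, $w\not\le v$ holds; then both factors are non-identities, one of them is an $\infty$, and the product is all of $M_{\tau(u)\tau(v)}$.

**Step 2: one-point extensions.** We need ways to add a point $w$ with prescribed colors. Old order and colors stay unchanged; in each case the new relation is clearly a partial order. Only chains through $w$ have to be checked.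

* (E1) Add $w$ of any type, incomparable to everything. Nothing to check.
* (E2) Given $u$ and $x\in N_{a\tau(u)}$: add $w$ of type $a$ with $w<t\iff t\ge u$, $\lambda(w,u)=x$, and $\lambda(w,t)=\theta_{a\tau(t)}$ for $t>u$.
* (E2′) Given $u<v$, $x\in N_{a\tau(u)}$ and $n\in x\circ\lambda(u,v)$: as (E2), but with $\lambda(w,v)=n$. By (P1), $n$ is in the appropriate $N$. Check of $w<s<t$. If $s=u$, $t=v$: given. If $s=u$, $t\ne v$: $\lambda(w,t)$ is a $\theta$, use (P1). If $s\ne u,v$: $\lambda(w,s)$ is a $\theta$, use (P2). If $s=v$: then $t\ne u,v$, $\lambda(w,t)$ is a $\theta$, use (P1). The check of (E2) is the same without $v$.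
* (E2\*) Given $u$ and $x\in N_{\tau(u)a}$: add $w$ of type $a$ with $t<w\iff t\le u$, $\lambda(u,w)=x$, and $\lambda(t,w)=\theta_{\tau(t)a}$ for $t<u$.
* (E2′\*) Given $v<u$, $x\in N_{\tau(u)a}$ and $n\in\lambda(v,u)\circ x$: as (E2\*), but with $\lambda(v,w)=n$. Check of $t<s<w$. If $s=u$, $t=v$: given. If $s=u$, $t\ne v$, or if $s=v$: $\lambda(t,w)$ is a $\theta$, use (P1). If $s\ne u,v$: $\lambda(s,w)$ is a $\theta$, use (P2). (E2\*) is the same without $v$.
* (E3) Given $u<v$ and $x\in N_{\tau(u)b}$, $y\in N_{b\tau(v)}$ with $\lambda(u,v)\in x\circ y$: add $w$ of type $b$ with $t<w\iff t\le u$, $w<t\iff t\ge v$, $\lambda(u,w)=x$, $\lambda(w,v)=y$, and all other colors between $w$ and points comparable to it equal to the appropriate $\theta$. Check. $t<w<t'$: given if $(t,t')=(u,v)$; otherwise one factor is a $\theta$ and $t<t'$, use (P2). $t<s<w$: here $t<s\le u$, so $\lambda(t,w)$ is a $\theta$; use (P1) if $s=u$, (P2) if $s<u$. $w<s<t$: $\lambda(w,t)$ is a $\theta$; use (P1) if $s=v$, (P2) if $s>v$.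

**Step 3: a saturated poset.** We iterate so that every needed witness exists. Start from two incomparable points of types $1$ and $2$. The conditions (C1)–(C3) below consist of requirements "there is $w$ with …" for given points and colors. There are finitely many colors and all finite stages are finite, so we can list the requirements such that each requirement concerning points of some stage is treated at a later stage, by the extension indicated. A satisfied requirement stays satisfied, since order, non-order and colors never change. In the union $P$ we have: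

* (C1) If $\lambda(u,v)\in x\circ y$, there is $w$ with $\lambda(u,w)=x$ and $\lambda(w,v)=y$. (If $x$ is an identity take $w=u$; if $y$ is, take $w=v$. If $x,y$ are both $\infty$'s: (E1). If $x$ is an $\infty$ and $y\in N$: (E2) at $v$ with color $y$; the new $w$ is minimal, so $\lambda(u,w)$ is an $\infty$. If $x\in N$ and $y$ is an $\infty$: (E2\*) at $u$; the new $w$ is maximal. If $x,y\in N$, then $\lambda(u,v)\in N$ by (P1), so $u<v$: (E3).)
* (C2) For $u,v$ and a non-identity $x$ with target $\tau(u)$: (a) if $x\in N$, $u<v$ and $n\in x\circ\lambda(u,v)$, there is $w$ with $\lambda(w,u)=x$ and $\lambda(w,v)=n$ (E2′). (b) If $x$ is an $\infty$ or $u\not\le v$, there is $w$ with $\lambda(w,u)=x$ and $\lambda(w,v)$ an $\infty$ ((E1) if $x$ is an $\infty$; if $x\in N$ and $u\not\le v$, (E2) at $u$). (c) There is $w$ with $\lambda(w,u)=x$ ((E1) or (E2)).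
* (C3) For $u,v$ and a non-identity $x$ with source $\tau(v)$: (a) if $x\in N$, $u<v$ and $n\in\lambda(u,v)\circ x$, there is $w$ with $\lambda(v,w)=x$ and $\lambda(u,w)=n$ (E2′\*). (b) If $x$ is an $\infty$ or $u\not\le v$, there is $w$ with $\lambda(v,w)=x$ and $\lambda(u,w)$ an $\infty$ ((E1), or (E2\*) at $v$). (c) There is $w$ with $\lambda(v,w)=x$ ((E1) or (E2\*)).

Here and below, "$x\in N$" means that $x$ lies in some $N_{ab}$; in (E1) and its uses, $w$ is given the type prescribed by the colors.

**Step 4: the embedding.** Let $h(Z)=\{(u,v)\in P^2:\lambda(u,v)\in Z\}$; we check that it is an isomorphism onto an algebra of relations. It preserves $\cap,0,1$, and $1'$ because $\lambda(u,v)$ is an identity iff $u=v$. It preserves composition by ($\triangle$) and (C1).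

*Residual $\backslash$.* If $m=\lambda(u,v)\in Z\backslash W$ and $\lambda(w,u)=z\in Z$, then $\lambda(w,v)\in z\circ m\subseteq W$ by ($\triangle$). Conversely let $m=\lambda(u,v)\notin Z\backslash W$, say $z\in Z$ with $z\circ m\not\subseteq W$. We need $w$ with $\lambda(w,u)\in Z$ and $\lambda(w,v)\notin W$.

* If $z$ is an identity, then $m\notin W$ and $w=u$ works.
* If $z$ is a non-identity and $u=v$, then $z\notin W$, and (C2)(c) gives $w$ with $\lambda(w,u)=\lambda(w,v)=z$.
* If $z$ is a non-identity, $u\ne v$, and $z$ or $m$ is an $\infty$, then $z\circ m$ is a full $M_{ac}\not\subseteq W$, so $\infty_{ac}\notin W$ because $W\in\mathcal F_j$. (C2)(b) gives $w$ with $\lambda(w,u)=z$ and $\lambda(w,v)=\infty_{ac}$.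
* If $z,m\in N$, then $u<v$; use (C2)(a) with some $n\in(z\circ m)\setminus W$.

*Residual $/$.* If $m=\lambda(u,v)\in W/Z$ and $\lambda(v,w)=z\in Z$, then $\lambda(u,w)\in m\circ z\subseteq W$. Conversely let $z\in Z$ with $m\circ z\not\subseteq W$. If $z$ is an identity, $m\notin W$ and $w=v$ works. If $z$ is a non-identity and $u=v$, then $z\notin W$ and (C3)(c) gives $w$ with $\lambda(v,w)=\lambda(u,w)=z$. If $z$ is a non-identity, $u\ne v$, and $z$ or $m$ is an $\infty$, then $m\circ z=M_{ac}\not\subseteq W$ gives $\infty_{ac}\notin W$, and (C3)(b) applies. If $z,m\in N$, then $u<v$, and (C3)(a) applies with some $n\in(m\circ z)\setminus W$.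

*Injectivity.* Every color occurs as some $\lambda(u,v)$: identities as $\lambda(u,u)$, the others by (C2)(c). $\square$

## 11. The algebras $A_k$ and the proof of Theorem B

### One fault at level $k$

Write $M^0,M^0_{11},N^0_{11},\circ$ for the data of $\mathbf M_{k-1}$, whose only $\delta$-color is $\delta_k$ and which has no special pairs $\xi_i\circ\delta_{i-1}$. Write $M^{(j)},M^{(j)}_{11},N^{(j)}_{11},\circ_j$ for those of $\mathbf M_j$; then $M^{(j)}=M^0\cup\{\delta_l:j<l<k\}$. Let
$$A_k=\{Z\in\mathcal F_{k-1}:\ \alpha_k,\beta_k\in Z\Rightarrow\delta_k\in Z\},$$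
with $\cap,\backslash,/,0,1,1'$ as in $\mathcal F_{k-1}$ and $Z;W:=\gamma(Z\circ W)$, where $\gamma(V)=V\cup\{\delta_k\}$ if $\alpha_k,\beta_k\in V$ and $\gamma(V)=V$ otherwise.

*Well defined.* Let $Z,W\in A_k$. Suppose $\alpha_k,\beta_k\in Z\backslash W$, and let $z\in Z$ have target $1$. If $z=e_1$, then $\alpha_k,\beta_k\in W$, so $\delta_k\in W$. Otherwise $z\circ\delta_k=z\circ\alpha_k\subseteq W$, as $\alpha_k,\delta_k$ are in no special pair of $\mathbf M_{k-1}$. So $\delta_k\in Z\backslash W$. Suppose $\alpha_k,\beta_k\in W/Z$, and let $z\in Z$ have source $1$. If $z=e_1$, again $\delta_k\in W$; otherwise $\delta_k\circ z=\alpha_k\circ z\subseteq W$ for the same reason. So $\delta_k\in W/Z$. Closure under $\cap$ and the constants is clear, and $\gamma(Z\circ W)\in A_k$ because adding $\delta_k$ does not affect the condition on $\infty$'s.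

*Example.* For $k=1$, in $A_1$: $\{\xi_1\};\{\alpha_0\}=\{\alpha_1,\theta\}$ and $\{\xi_1\};\{\beta_0\}=\{\beta_1,\theta\}$, but $\{\xi_1\};\{\alpha_0,\beta_0\}=\{\alpha_1,\beta_1,\theta,\delta_1\}$. This is the fault.

**Lemma 7.** Under some interpretation in $A_k$, $\varepsilon_k$ fails and $\rho_k$ is not true.

*Proof.* Let $x_i=\{\xi_i\}$, $b_i=\{\alpha_i,\beta_i\}$ for $i<k$, $b_k=\{\delta_k\}$, $a=\{\alpha_0,c\}$, $a'=\{e_1,d\}$, $s=\{e_1\}$, $r=q=\emptyset$; all are in $A_k$. Then $t=\{e_1\}$, $t\backslash\emptyset=M_{21}\cup M_{22}$ (the colors whose source is not $1$), and $t'=\{e_2\}$. So $a;t=\{\alpha_0\}$, $a;t'=\{c\}$, and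
$$(a;t);a'=\{\alpha_0\},\qquad(a;t');a'=\{\beta_0,\theta\},\qquad a;a'=\{\alpha_0,\beta_0,\theta\}.$$
By induction, for $i<k$ the three values of $C^i$ are $\{\alpha_i\}$, $\{\beta_i\}$, $\{\alpha_i,\beta_i\}$. At level $k$ they are $\{\alpha_k,\theta\}\cap\{\delta_k\}=\emptyset$, $\{\beta_k,\theta\}\cap\{\delta_k\}=\emptyset$ and $\gamma(\{\alpha_k,\beta_k,\theta\})\cap\{\delta_k\}=\{\delta_k\}$. The left side of $\varepsilon_k$ is $\emptyset\backslash\emptyset=M^0$, the right side is $\{\delta_k\}\backslash\emptyset=M_{21}\cup M_{22}$. So $\varepsilon_k$ fails. For $z\in M^0_{11}$ we have $z\circ e_1=\{z\}\not\subseteq M_{21}\cup M_{22}$, so $e_1$ is not in the value of $\rho_k$. $\square$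

### Moving the fault to level $j$

For $0\le j<k$ let $f_j:A_k\to\mathcal F_j$ and $\mathcal D_j\subseteq A_k$ be given by
$$f_j(Z)=Z\cup\{\delta_l:\ j<l<k,\ \alpha_l,\beta_l\in Z\},\qquad\mathcal D_j=\{W\in A_k:(W\cap M_{11})\setminus\{e_1\}=\{\alpha_j,\beta_j\}\}.$$
The map adds the third thread wherever both other threads are present above level $j$. In $\mathcal F_j$ the thread $\delta$ is carried upward by honest products, so the appearance of $\delta_k$ is no longer a fault; the fault is now that $\xi_{j+1}$ does not produce $\delta_{j+1}$ from $\{\alpha_j,\beta_j\}$. If $\infty_{11}\in Z$, then $Z\supseteq M^0_{11}$, so $f_j(Z)\supseteq M^{(j)}_{11}$; thus $f_j(Z)\in\mathcal F_j$. Also $f_j(Z)\cap M^0=Z$, so $f_j$ is injective, and $1'\subseteq f_j(Z)\iff1'\subseteq Z$. The sets $\mathcal D_0,\dots,\mathcal D_{k-1}$ are pairwise disjoint.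

**Lemma 8.** $f_j$ preserves $\cap,\backslash,/,0,1,1'$, and $f_j(Z;W)=f_j(Z)\circ_jf_j(W)$ whenever $W\notin\mathcal D_j$.

*Proof.* $\cap,0,1,1'$ are clear. Write $f=f_j$.

**Step 1: four facts.** These compare products in $\mathbf M_{k-1}$ and $\mathbf M_j$.

* (a) For $j<l<k$ and each composable non-identity $z$: $\delta_l\circ_jz=\alpha_l\circ_jz=\beta_l\circ_jz$, since these colors are never left members of special pairs.
* (b) For $j<l<k$ and each composable non-identity $z\ne\xi_{l+1}$: $z\circ_j\delta_l=z\circ_j\alpha_l=z\circ_j\beta_l$. Moreover $\xi_{l+1}\circ_j\delta_l=\{\alpha_{l+1},\beta_{l+1},\delta_{l+1},\theta\}$, as $j+2\le l+1\le k$.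
* (c) For $z,m\in M^0$ and $W\in A_k$: $z\circ m\subseteq W\iff z\circ_jm\subseteq f(W)$. A pair from $M^0$ is special in $\mathbf M_j$ iff it is special in $\mathbf M_{k-1}$ (a pair $\xi_i,\delta_{i-1}$ with $\delta_{i-1}\in M^0$ would need $i=k+1$), and then it has the same product. Hence $(z\circ_jm)\cap M^0=z\circ m$, which with $f(W)\cap M^0=W$ gives "$\Leftarrow$". For "$\Rightarrow$": if $z\circ_jm\subseteq M^0$, then $z\circ_jm=z\circ m\subseteq W$. Otherwise $z\circ_jm$ is $N^{(j)}_{11}$ or $M^{(j)}_{11}$, and $z\circ m$ is $N^0_{11}$, respectively $M^0_{11}$. From $N^0_{11}\subseteq W$ all $\alpha_l,\beta_l$ are in $W$, so $N^{(j)}_{11}\subseteq f(W)$, and so $z\circ_jm\subseteq f(W)$.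
* (d) For $j<l<k$: $\delta_l\in f(W)\iff\alpha_l,\beta_l\in W$. For $j<l\le k$: $\alpha_l,\beta_l\in W\Rightarrow\delta_l\in f(W)$; for $l=k$ because $W\in A_k$.

**Step 2: $\backslash$.** Let $R=Z\backslash W$ and $R'=f(Z)\backslash f(W)$; we show $R'=f(R)$ by comparing them on $M^0$ and on the $\delta_l$, $j<l<k$.

*$R'\cap M^0=R$.* Let $m\in M^0$. By (c), $m\in R'$ implies $m\in R$. Let $m\in R$. For $z\in Z$ use (c). For $z=\delta_l\in f(Z)\setminus Z$ we have $\alpha_l,\beta_l\in Z$. If $m=e_1$, then $\alpha_l,\beta_l\in W$, so $\delta_l\in f(W)$. If $m$ is a composable non-identity, $\delta_l\circ_jm=\alpha_l\circ_jm\subseteq f(W)$ by (a), (c).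

*$\delta_l\in R'\iff\alpha_l,\beta_l\in R$ for $j<l<k$.* ($\Leftarrow$) Let $z\in f(Z)$ have target $1$. If $z=e_1$, then $z\in Z$, so $\alpha_l,\beta_l\in W$ and $\delta_l\in f(W)$. If $z\ne\xi_{l+1}$ is a non-identity, $z\circ_j\delta_l=z\circ_j\alpha_l\subseteq f(W)$ because $\alpha_l\in R\subseteq R'$. If $z=\xi_{l+1}$, then $z\in Z$, so $\alpha_{l+1},\beta_{l+1},\theta\in W$; hence $\delta_{l+1}\in f(W)$ by (d), and $z\circ_j\delta_l\subseteq f(W)$ by (b). ($\Rightarrow$) Let $z\in Z$ have target $1$. If $z=e_1$, then $\delta_l\in f(W)$, so $\alpha_l,\beta_l\in W$. If $z\ne\xi_{l+1}$ is a non-identity, then $z\circ_j\alpha_l=z\circ_j\beta_l=z\circ_j\delta_l\subseteq f(W)$ by (b), so $z\circ\alpha_l,z\circ\beta_l\subseteq W$ by (c). If $z=\xi_{l+1}$, then $\{\alpha_{l+1},\beta_{l+1},\theta\}\subseteq f(W)\cap M^0=W$, so $z\circ\alpha_l,z\circ\beta_l\subseteq W$.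

**Step 3: $/$.** Let $R=W/Z$ and $R'=f(W)/f(Z)$; again we show $R'=f(R)$.

*$R'\cap M^0=R$.* As before, by (c) we only need, for $m\in R$ and $\delta_l\in f(Z)\setminus Z$ (so $\alpha_l,\beta_l\in Z$), that $m\circ_j\delta_l\subseteq f(W)$ when composable. If $m=e_1$: $\alpha_l,\beta_l\in W$, so $\delta_l\in f(W)$. If $m\ne\xi_{l+1}$ is a non-identity: $m\circ_j\delta_l=m\circ_j\alpha_l\subseteq f(W)$ by (b), (c). If $m=\xi_{l+1}$: $\xi_{l+1}\circ\alpha_l,\xi_{l+1}\circ\beta_l\subseteq W$, so $\alpha_{l+1},\beta_{l+1},\theta\in W$, hence $\delta_{l+1}\in f(W)$ and $m\circ_j\delta_l\subseteq f(W)$.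

*$\delta_l\in R'\iff\alpha_l,\beta_l\in R$.* For a non-identity $z\in f(Z)$ the conditions on $\delta_l,\alpha_l,\beta_l$ agree by (a). If $e_1\in Z$, the condition at $e_1$ on $\delta_l$ is $\delta_l\in f(W)$, i.e. $\alpha_l,\beta_l\in W$, which is the condition at $e_1$ on $\alpha_l$ and $\beta_l$. So $\delta_l\in R'\iff\alpha_l,\beta_l\in R'\iff\alpha_l,\beta_l\in R$.

**Step 4: composition outside $M_{11}$.** Let $V=Z\circ W$ and $V'=f(Z)\circ_jf(W)$; we compare $V'$ with $f(\gamma(V))$. Outside $M_{11}$ neither $f$ nor $\gamma$ adds anything, and there $\circ$ and $\circ_j$ coincide on colors of $M^0$. An added $\delta_l$ contributes outside $M_{11}$ only products $\delta_l\circ_jw$ with $w\in M_{12}$ or $z\circ_j\delta_l$ with $z\in M_{21}$. These equal $\alpha_l\circ w$ and $z\circ\alpha_l$ by (a), (b), and $\alpha_l$ is present together with an added $\delta_l$. So $V'$ and $f(\gamma(V))$ agree outside $M_{11}$.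

Write $Z_{ab}=Z\cap M_{ab}$ and $Z^-=Z_{11}\setminus\{e_1\}$, and similarly for other sets.

**Step 5: composition in $M_{11}$, a generic pair.** *Case I: some pair of non-identities in $Z_{11}\times W_{11}$ or $Z_{12}\times W_{21}$ is not special in $\mathbf M_{k-1}$.* Here everything is filled up. By (c) the pair is not special in $\mathbf M_j$ either, so $V_{11}=N^0_{11}\cup D$ and $V'_{11}=N^{(j)}_{11}\cup D'$ with $D,D'\subseteq\{e_1,\infty_{11}\}$. We have $D=D'$: the elements $e_1,\infty_{11}$ arise only from products with an identity factor or from products of non-identities one of which is an $\infty$. The map $f$ adds no $e_1$ or $\infty_{11}$, and if an $\infty$ is multiplied with an added $\delta_l$, it is also multiplied with $\alpha_l$, with the same full result. As $\delta_k\in V$, $\gamma(V)=V$, and $f$ adds all $\delta_l$. Hence $V'_{11}=f(\gamma(V))_{11}$.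

**Step 6: composition in $M_{11}$, only special pairs.** *Case II: all such pairs are special in $\mathbf M_{k-1}$.* Here we follow the threads. $V_{11}$ is the union of $W_{11}$ (if $e_1\in Z$), $Z_{11}$ (if $e_1\in W$), $Z^-\circ W^-$, and $S:=Z_{12}\circ W_{21}\subseteq\{\beta_0,\theta\}$. Similarly $V'_{11}$ is the union of $f(W)_{11}$ (if $e_1\in Z$), $f(Z)_{11}$ (if $e_1\in W$), $f(Z)^-\circ_jf(W)^-$, and the same $S$.

*(i) $Z^-=\emptyset$.* Then $f(Z)_{11}=Z_{11}\subseteq\{e_1\}$. If $e_1\notin Z$, then $V_{11}=S=V'_{11}=f(\gamma(V))_{11}$. If $e_1\in Z$, then $V_{11}=W_{11}\cup S$ and $V'_{11}=f(W)_{11}\cup S$. For $l\ge1$, $\alpha_l,\beta_l\in V$ iff $\alpha_l,\beta_l\in W$, and for $l=k$ this gives $\delta_k\in W$; so $\gamma(V)=V$, and $V'_{11}=f(\gamma(V))_{11}$.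

*(ii) $W^-=\emptyset$.* Then $f(W)_{11}=W_{11}\subseteq\{e_1\}$. If $e_1\notin W$, all three sets equal $S$. If $e_1\in W$, then $V_{11}=Z_{11}\cup S$ and $V'_{11}=f(Z)_{11}\cup S$; for $l\ge1$, $\alpha_l,\beta_l\in V$ iff $\alpha_l,\beta_l\in Z$, and for $l=k$ this gives $\delta_k\in Z$. So again $V'_{11}=f(\gamma(V))_{11}$.

*(iii) $Z^-\ne\emptyset\ne W^-$.* Since all pairs in $Z^-\times W^-$ are special, $Z^-=\{\xi_i\}$ and $\emptyset\ne W^-\subseteq\{\alpha_{i-1},\beta_{i-1}\}$ for one $i$ with $1\le i\le k$, and $f(Z)_{11}=Z_{11}$.

* If $W^-$ is a singleton, then $f(W)_{11}=W_{11}$ and $V'_{11}=V_{11}$. No $l\ge1$ has $\alpha_l,\beta_l\in V$, so $f(\gamma(V))_{11}=V_{11}$.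
* If $W^-=\{\alpha_{i-1},\beta_{i-1}\}$ and $i-1<j$, again $f(W)_{11}=W_{11}$ and $V'_{11}=V_{11}$. Pairs $\alpha_l,\beta_l\in V$ occur only for $l\le i\le j<k$, so $f(\gamma(V))_{11}=V_{11}$.
* If $W^-=\{\alpha_{i-1},\beta_{i-1}\}$ and $i-1>j$, then $f(W)_{11}=W_{11}\cup\{\delta_{i-1}\}$, and $V'_{11}=V_{11}\cup\{\delta_i\}$, together with $\delta_{i-1}$ iff $e_1\in Z$. In $V$ we have $\alpha_i,\beta_i$; we have $\alpha_{i-1},\beta_{i-1}$ iff $e_1\in Z$ (note $i-1\ge1$, so $S$ does not interfere); and there is no other pair of level $\ge1$. So $f(\gamma(V))_{11}$ is the same set, $\delta_i$ being added by $f$ if $i<k$ and by $\gamma$ if $i=k$.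
* The remaining case $i-1=j$, $W^-=\{\alpha_j,\beta_j\}$ is $W\in\mathcal D_j$, which is excluded. $\square$

*Example.* For $k=1$, $j=0$ the map $f_0$ is the inclusion and $\mathbf M_0=\mathbf M_{k-1}$. The product $\{\xi_1\};\{\alpha_0,\beta_0\}$ contains $\delta_1$ in $A_1$ but $\{\xi_1\}\circ\{\alpha_0,\beta_0\}$ does not. Indeed $\{\alpha_0,\beta_0\}\in\mathcal D_0$.

### Counting subterms

*Proof of Theorem B, except admissible rules.* Let $\Sigma$ be a finite set of sound axioms and rules, let $n$ bound, for each of them, the number of subterms occurring in its premises and conclusion, and let $k>n$.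

**Step 1: each member of $\Sigma$ holds in $A_k$.** We show that under every interpretation, if all premises contain $1'$, then so does the conclusion. Suppose that under $v$ all premises contain $1'$ but the conclusion does not. Let $S$ be the set of values under $v$ of the subterms involved; $|S|\le n<k$. As the $k$ sets $\mathcal D_j$ are pairwise disjoint, $S\cap\mathcal D_j=\emptyset$ for some $j<k$. By Lemma 8 and induction on subterms, under $f_j\circ v$ every subterm $\sigma$ has value $f_j(v(\sigma))$ in $\mathcal F_j$. Since $1'\subseteq f_j(Z)\iff1'\subseteq Z$, in $\mathcal F_j$ the premises contain $1'$ and the conclusion does not. By Lemma 6 the $\Lambda$-reduct of $\mathcal F_j$ is in $\mathrm R(\Lambda)$, contradicting soundness.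

**Step 2: $\Sigma$ does not derive $\rho_k$.** By Step 1 the terms true in $A_k$ under all interpretations are closed under derivation from $\Sigma$ (an instance of a rule under a substitution, evaluated at $v$, is the rule evaluated at another interpretation). By Lemma 7 they do not include $\rho_k$, which is a validity by Lemma 5. So $\Sigma$ does not axiomatize the validities.

**Step 3: equations and quasi-equations.** For a finite set of valid equations or quasi-equations the argument of Step 1 applies with equations in place of the conditions $1'\le\rho$: if the premises hold and the conclusion $\tau=\sigma$ fails under $v$ in $A_k$, then for a suitable $j$ the premises hold under $f_j\circ v$ in $\mathcal F_j$, and the conclusion fails because $f_j$ is injective. So for large $k$ the given set holds in $A_k$, where $\varepsilon_k$ fails by Lemma 7. Hence no such set yields all $\varepsilon_k$, which are valid by Lemma 5. $\blacksquare$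

In particular the validities of $\mathrm R(\cdot,;,\backslash,/,1')$ are not finitely axiomatizable.

*Remark.* Theorem B also holds with $\{\cdot,;,/,1'\}$ in place of $\{\cdot,;,\backslash,1'\}$. The map $x\mapsto x^{\smile}$ reverses $;$, fixes the other operations and truth at pairs $(u,u)$, and interchanges the residuals: $(v,u)\in(x\backslash y)^{\smile}$ iff $\forall w\,((u,w)\in x^{\smile}\Rightarrow(v,w)\in y^{\smile})$ iff $(v,u)\in y^{\smile}/x^{\smile}$. So a finite axiomatization in one signature translates into one in the mirrored signature.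

## 12. Admissible rules are already sound

A reader may object that a calculus could use rules that preserve validity without being sound in each algebra. For the signature of the problem this does not help. In this section $\Lambda=\{\cdot,;,\backslash,/,1'\}$.

**Definition.** A rule $\rho_1,\dots,\rho_m/\rho$ (applied under all substitutions) is *admissible* if for every substitution $\sigma$: if all $\rho_i\sigma$ are validities of $\mathrm R(\Lambda)$, then so is $\rho\sigma$.

This is the weakest possible soundness requirement for rules closed under substitution. Every sound rule is admissible: for instance $1'\backslash x/x$, because $1'\backslash x=x$.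

**Proposition 9.** Every admissible rule is sound for $\mathrm R(\Lambda)$. Hence no finite system of validities and admissible rules axiomatizes the state validities of $\mathrm R(\Lambda)$.

*Proof.* **Step 1: a substitution that makes the premises valid.** Given a rule, we want $\sigma$ such that every $\rho_i\sigma$ is a validity and yet $\sigma$ does nothing when the premises happen to be true. With a variable $z$ not occurring in the rule, and $\Gamma_y:=(1'/y);(y\backslash1')$, let
$$n=1'\cdot z,\quad e=1'\cdot(\Gamma_n;n;\Gamma_n),\quad\pi=1'\cdot\rho_1\cdots\rho_m,\quad h=1'\cdot\big(\Gamma_e;(1'\cdot(\pi\backslash e));\Gamma_e\big),$$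
$$\sigma(x)=\Big((1'\cdot(h\backslash e))\backslash\big((1'\cdot(e\backslash x))\backslash x\big)\Big)\cdot(h\backslash1')$$
for the variables $x$ of the rule.

**Step 2: evaluating $\sigma$.** Consider any $D\in\mathrm R(\Lambda)$ on $U\ne\emptyset$ and any interpretation. For a test $y$: $y\backslash1'=\{(u,v):u\notin y\text{ or }u=v\}$ and $1'/y=\{(u,v):v\notin y\text{ or }u=v\}$. So $\Gamma_y=1'$ if $y=1'$; and if some $p\notin y$, then $(u,p)\in1'/y$ and $(p,v)\in y\backslash1'$ for all $u,v$, so $\Gamma_y=U\times U$. Hence $e=\emptyset$ if $n=\emptyset$, and $e=1'$ otherwise.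

* $e=\emptyset$: $1'\cdot(\pi\backslash\emptyset)=\{(u,u):u\notin\pi\}$ and $\Gamma_e=U\times U$, so $h=\emptyset$ if $\pi=1'$, and $h=1'$ otherwise. Also $(1'\cdot(\emptyset\backslash x))\backslash x=1'\backslash x=x$. If $h=\emptyset$: $1'\cdot(h\backslash e)=1'$, so $\sigma(x)=(1'\backslash x)\cdot(\emptyset\backslash1')=x$. If $h=1'$: $1'\cdot(1'\backslash\emptyset)=\emptyset$, so $\sigma(x)=(\emptyset\backslash x)\cdot(1'\backslash1')=1'$.
* $e=1'$: $1'\cdot(\pi\backslash1')=1'$ and $\Gamma_e=1'$, so $h=1'$ and $1'\cdot(h\backslash e)=1'$. Since $1'\cdot(1'\backslash x)\subseteq x$, we have $(1'\cdot(e\backslash x))\backslash x\supseteq1'$. So $\sigma(x)$ is this relation intersected with $1'\backslash1'=1'$, that is, $\sigma(x)=1'$.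

**Step 3: the premises become validities.** By Step 2 either all $\sigma(x)$ equal $1'$, and then every term in them has value $1'$, because $1'\cdot1'=1';1'=1'\backslash1'=1'/1'=1'$; or $\sigma(x)=x$ for all $x$ and $\pi=1'$. In both cases all $\rho_i\sigma$ contain $1'$. If $U=\emptyset$ there is nothing to check. So the $\rho_i\sigma$ are validities, and by admissibility so is $\rho\sigma$.

**Step 4: soundness.** We read off the conclusion in a given algebra. Let $C\in\mathrm R(\Lambda)$ and let $v$ make all premises true in $C$. If $C$ is trivial, its only element is $1'$ and the conclusion is true. Otherwise $\emptyset\in C$ by Lemma 1; put $z\mapsto\emptyset$. Then $e=\emptyset$, $\pi=1'$, $h=\emptyset$ and $\sigma(x)=v(x)$, so $\rho\sigma$ has the value $v(\rho)$. As $\rho\sigma$ is a validity, the conclusion is true under $v$. So the rule is sound, and the second statement follows from the part of Theorem B proved in Section 11. $\square$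

This completes the proof of Theorem B. $\blacksquare$
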